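\title{Shift invariant subspaces of every index in $\ell^p$, $p\neq 2$}

\begin{abstract}
The index of a nonzero closed subspace $M\subset\ell^p$ invariant under the right shift $S$ is $\dim(M/SM)$. It always equals $1$ in $\ell^1$ and in $\ell^2$. We show that for $1<p<2$, and in fact for every $1<p<\infty$ with $p\ne2$, the space $\ell^p$ contains invariant subspaces of every finite index and of infinite index, and that the $\nu$-tuples generating a subspace of index $\nu$ are dense in $(\ell^p)^\nu$. The subspaces are built by successive corrections, with errors measured in a norm defined by factorization through $\ell^p$ and $\ell^q$. The main estimate comes from a random factorization of a perturbed Fej\'er kernel.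
\end{abstract}

\section{The problem and the results}

For $1\le p<\infty$ let $\ell^p$ be the Banach space of complex sequences $a=(a_0,a_1,a_2,\dots)$ with $\|a\|_p^p=\sum_n|a_n|^p<\infty$, and let
\[
S(a_0,a_1,a_2,\dots)=(0,a_0,a_1,\dots)
\]
be the right shift, an isometry of $\ell^p$. We write $a$ as the power series $\sum a_nz^n$, so that $S$ is multiplication by $z$. A \emph{shift invariant subspace} is a closed linear subspace $M$ with $SM\subset M$. Since $S$ is isometric, $SM$ is closed, and for $M\ne\{0\}$ the \emph{index} of $M$ is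
\[
\operatorname{ind}M=\dim(M/SM).
\]
We write $\ell^p\in\mathcal I_1$ if every nonzero shift invariant subspace of $\ell^p$ has index $1$.

The index measures the failure of division by $z$. Let $k$ be the smallest order of vanishing at $0$ of an element of $M$, and let $M'=\{g\in M:g_k=0\}$. Then $SM\subset M'$ and $M'$ has codimension $1$ in $M$. Hence $\operatorname{ind}M\in\{1,2,\dots,\infty\}$, and $\operatorname{ind}M=1$ exactly when $g/z\in M$ for every $g\in M'$. The index also counts generators. If $M$ is \emph{generated} by $f_1,\dots,f_\nu$, that is, $M$ is the closed span of all $S^kf_i$ with $k\ge0$, then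
\begin{equation}\label{eq:upper}
\operatorname{ind}M\le\nu .
\end{equation}
Indeed, the quotient map sends the linear span of the $S^kf_i$ onto the span of the $\nu$ classes of the $f_i$, which is dense in the Banach space $M/SM$ and also closed, being finite dimensional. In particular, a subspace generated by one nonzero element has index $1$.

It is known that $\ell^2\in\mathcal I_1$ (Beurling) and $\ell^1\in\mathcal I_1$, and that for $2<p<\infty$ the space $\ell^p$ contains shift invariant subspaces of every index. The case $p=1$ takes a few lines. The space $\ell^1$ is a Banach algebra in which the polynomials are dense, so $M$ is an ideal. Take $f=z^k(c+z\phi)\in M$ with $c\neq0$ and $g=z^{k+1}\gamma\in M'$, where $\phi,\gamma\in\ell^1$. Then $cg=z(\gamma f-\phi g)\in SM$, so $M'=SM$.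

The following question comes from \cite{source}: \emph{for $1<p<2$, is it true that $\ell^p\in\mathcal I_1$?} Since $\ell^1\subset\ell^p\subset\ell^2$ in this range and both ends lie in $\mathcal I_1$, one would guess that it is. The answer is no.

\begin{theorem}\label{thm:main}
Let $1<p<\infty$, $p\neq2$. For each $\nu\in\{1,2,\dots\}\cup\{\infty\}$ there is a shift invariant subspace $M\subset\ell^p$ with $\operatorname{ind}M=\nu$. In particular $\ell^p\notin\mathcal I_1$ for $1<p<2$, and for $1\le p<\infty$ we have $\ell^p\in\mathcal I_1$ if and only if $p\in\{1,2\}$.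
\end{theorem}

By \eqref{eq:upper}, $\nu$ generators give index at most $\nu$. The maximum is attained arbitrarily close to any given tuple.

\begin{theorem}\label{thm:dense}
Let $1<p<\infty$, $p\neq2$, $2\le\nu<\infty$. The set of $\nu$-tuples $(f_1,\dots,f_\nu)\in(\ell^p)^\nu$ that generate a shift invariant subspace of index exactly $\nu$ is dense in $(\ell^p)^\nu$.
\end{theorem}

The proof treats $p<2$ and $p>2$ together; the known facts above enter only in the last assertion of Theorem~\ref{thm:main}. Section~\ref{sec:dual} turns the problem into a system of bilinear equations. Section~\ref{sec:norm} shows on the case $\nu=2$ that an iterative solution needs one special pair of polynomials (Lemma~\ref{lem:key}) and a suitable norm for the errors. Section~\ref{sec:constr} derives both theorems from Lemma~\ref{lem:key}, and Sections~\ref{sec:key} and~\ref{sec:disc} prove that lemma.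

\section{Reduction to bilinear equations}\label{sec:dual}

From now on $1<p<\infty$, $p\ne2$, $\frac1p+\frac1q=1$, and $r=\max(p,q)>2$. Elements of $\ell^s(\mathbb Z)$ are written as formal series $a=\sum_{j\in\mathbb Z}a_jz^j$, and $\|a\|_s$ is the $\ell^s$ norm of the coefficients; recall that $\|a\|_s$ decreases as $s$ increases. For $a\in\ell^p(\mathbb Z)$ and $b\in\ell^q(\mathbb Z)$ the product $ab$ is the formal series with coefficients $(ab)_m=\sum_ja_jb_{m-j}$, and H\"older's inequality gives
\begin{equation}\label{eq:holder}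
|(ab)_m|\le\|a\|_p\|b\|_q .
\end{equation}
A \emph{polynomial} is a series with finitely many nonzero coefficients (a Laurent polynomial), and its \emph{exponents} are the $j$ with $a_j\ne0$. It is \emph{analytic} if all exponents are $\ge0$. We write $\mathcal P$ for the polynomials and $\mathcal P_+$ for those whose exponents are all $\ge1$.

To bound an index from below we need functionals that vanish on $SM$ and separate elements of $M$.

\begin{lemma}\label{lem:dual}
Let $\nu\in\{1,2,\dots\}\cup\{\infty\}$, let $I=\{1,\dots,\nu\}$, or $I=\{1,2,\dots\}$ if $\nu=\infty$, and let $\theta>0$. Suppose that $f_i\in\ell^p$ and $\varphi_l\in\ell^q(\mathbb Z)$ satisfy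
\begin{equation}\label{eq:system}
(f_i\varphi_l)_m=0\quad(m<0),\qquad(f_i\varphi_l)_0=\theta\,\delta_{il}\qquad(i,l\in I).
\end{equation}
Then the shift invariant subspace $M$ generated by the $f_i$ has index $\nu$.
\end{lemma}

\begin{proof}
By \eqref{eq:holder}, $\Lambda_l(a)=(a\varphi_l)_0$ is a bounded functional on $\ell^p$, and
\[
\Lambda_l(S^kf_i)=(z^kf_i\varphi_l)_0=(f_i\varphi_l)_{-k}\qquad(k\ge0).
\]
So $\Lambda_l\circ S$ vanishes on all $S^kf_i$, hence on $M$; that is, $\Lambda_l$ vanishes on $SM$. If $\sum_ic_if_i\in SM$ is a finite combination, applying $\Lambda_l$ gives $\theta c_l=0$. Thus the classes of the $f_i$ in $M/SM$ are linearly independent and $\operatorname{ind}M\ge\nu$. For $\nu<\infty$ the reverse inequality is \eqref{eq:upper}.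
\end{proof}

Nothing is lost in this reduction. If $\nu<\infty$ and $f_1,\dots,f_\nu\in M$ are independent modulo $SM$, the Hahn--Banach theorem gives functionals $\Lambda_l$ on $\ell^p$ that vanish on $SM$ and satisfy $\Lambda_l(f_i)=\theta\delta_{il}$, and $\varphi_l=\sum_{j\ge0}\Lambda_l(z^j)z^{-j}\in\ell^q(\mathbb Z)$ solves \eqref{eq:system}.

For $\nu\ge2$ the system has no solution in polynomials. It says that the $f_i\varphi_l$ are analytic with constant terms $\theta\delta_{il}$, so in the identity
\[
(f_1\varphi_1)(f_2\varphi_2)=(f_1\varphi_2)(f_2\varphi_1)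
\]
the left side would have constant term $\theta^2$ and the right side $0$. For $f_i\in\ell^p$ and $\varphi_l\in\ell^q(\mathbb Z)$ the products $f_i\varphi_l$ are only known to have bounded coefficients, and the identity has no meaning. A solution must therefore be a limit of polynomial approximate solutions, each with an error that cannot be removed completely.

\section{The first step for $\nu=2$, and the factorization norm}\label{sec:norm}

Start from $f_1=f_2=1$, which generate $\ell^p$ itself, and $\varphi_1=\varphi_2=0$. We want to move the $f_i$ slightly and solve \eqref{eq:system} approximately. The system puts no condition on positive exponents, so elements of $\mathcal P_+$ cost nothing. Take polynomials $F,\Phi$ with $\|F\|_p\le1$, $\|\Phi\|_q\le1$, a small $\theta>0$, a large $m$, and put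
\[
f_1=1+\theta^{1/p}z^mF,\qquad\varphi_1=\theta^{1/q}z^{-m}\Phi .
\]
Then
\[
f_1\varphi_1=\theta F\Phi+\theta^{1/q}z^{-m}\Phi,\qquad 1\cdot\varphi_1=\theta^{1/q}z^{-m}\Phi .
\]
We want the first product close to $\theta$ and the second close to $0$. So we ask that $F\Phi$ be close to $1$ while $\Phi$ is close to $0$, in a sense to be chosen. Now take a second pair $F',\Phi'$ and put $f_2=1+\theta^{1/p}z^{m'}F'$, $\varphi_2=\theta^{1/q}z^{-m'}\Phi'$. The remaining products are
\[
f_2\varphi_1=\varphi_1+\theta^{1/p}z^{m'}F'\varphi_1,\quad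
f_1\varphi_2=\theta^{1/q}z^{-m'}f_1\Phi',\quad
f_2\varphi_2=\theta F'\Phi'+\theta^{1/q}z^{-m'}\Phi' .
\]
The term $z^{m'}F'\varphi_1$ lies in $\mathcal P_+$ once $m'$ is large; this is why $F'$ need not be small. The term $z^{-m'}f_1\Phi'$ has negative exponents and must be small. As $\Phi'$ is chosen after $f_1$, this holds if multiplication by a fixed polynomial is bounded in our sense of smallness, uniformly over shifts.

After this step $f_i\varphi_l=\theta\delta_{il}+H_{il}+R_{il}$ with $H_{il}\in\mathcal P_+$ and small errors $R_{il}$, which the next step has to cancel by small changes of $f_i$ and $\varphi_l$. If $-R_{il}=AB$, we can repeat the construction, adding $z^mA(z)F(z^L)$ to $f_i$ and $z^{-m}B(z)\Phi(z^L)$ to $\varphi_l$, because the product of these two terms is close to $AB$. The cost is governed by $\|A\|_p\|B\|_q$. This dictates the norm. For $G\in\mathcal P$ let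
\[
\|G\|_*=\inf\Big\{\sum_k\|A_k\|_p\|B_k\|_q:\ G=\sum_kA_kB_k\ \text{(finite sum)},\ A_k,B_k\in\mathcal P\Big\}.
\]

\begin{lemma}\label{lem:norm}
The function $\|\cdot\|_*$ is a norm on $\mathcal P$. For $G,P\in\mathcal P$, $m\in\mathbb Z$ and $L\ge1$:
\begin{enumerate}
\item[(a)] $\|G\|_\infty\le\|G\|_*\le\|G\|_r$;
\item[(b)] $\|PG\|_*\le\|P\|_1\|G\|_*$, \ $\|z^mG\|_*=\|G\|_*$, \ $\|G(z^L)\|_*\le\|G\|_*$.
\end{enumerate}
\end{lemma}

\begin{proof}
If $G=\sum A_kB_k$, then $|G_m|\le\sum\|A_k\|_p\|B_k\|_q$ by \eqref{eq:holder}. The representations $G=G\cdot1=1\cdot G$ give $\|G\|_*\le\min(\|G\|_p,\|G\|_q)=\|G\|_r$. This is (a), and it shows that $\|G\|_*$ is finite, and zero only for $G=0$. Homogeneity is seen by scaling the $A_k$, and the triangle inequality by joining two representations. For (b), replace $A_k$ by $PA_k$ and use $\|PA\|_p\le\sum_j|P_j|\,\|z^jA\|_p=\|P\|_1\|A\|_p$; apply this to $P=z^{m}$ and $P=z^{-m}$; and note that $z\mapsto z^L$ preserves products and $\ell^s$ norms.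
\end{proof}

The pair required above exists.

\begin{lemma}[Key lemma]\label{lem:key}
For every $\varepsilon>0$ there are polynomials $F,\Phi$ with
\[
\|F\|_p\le1,\qquad\|\Phi\|_q\le1,\qquad\|\Phi\|_*\le\varepsilon,\qquad\|F\Phi-1\|_*\le\varepsilon .
\]
\end{lemma}

\begin{remark}\label{rem:fail}
The statement is false for $p=1$ and for $p=2$. For $p=1$, $q=\infty$, part (a) gives $\|G\|_*=\|G\|_\infty$, so $1-\varepsilon\le|(F\Phi)_0|\le\|F\|_1\|\Phi\|_\infty\le\varepsilon$ and $\varepsilon\ge\frac12$. For $p=2$ view polynomials as functions on the unit circle with normalized Lebesgue measure. By the Cauchy--Schwarz inequality and Parseval's identity, $\|AB\|_{L^1}\le\|A\|_2\|B\|_2$, hence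
\begin{equation}\label{eq:L1}
\|G\|_{L^1}\le\|G\|_*\qquad(p=2).
\end{equation}
Integrate the pointwise inequality $1\le|F\Phi|^{2/3}+|F\Phi-1|^{2/3}$ and apply H\"older's inequality with exponents $3$ and $\frac32$:
\[
1\le\|F\|_{L^2}^{2/3}\|\Phi\|_{L^1}^{2/3}+\|F\Phi-1\|_{L^1}^{2/3}\le2\varepsilon^{2/3}.
\]
So $\varepsilon\ge2^{-3/2}$.
\end{remark}

We shall often multiply polynomials that live on different scales. If $A^{(1)},\dots,A^{(N)}$ are polynomials and the sums $j_1+\dots+j_N$, with $j_k$ an exponent of $A^{(k)}$, are pairwise distinct, then the nonzero coefficients of the product are exactly the products of nonzero coefficients, and therefore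
\begin{equation}\label{eq:mult}
\Big\|\prod_{k=1}^NA^{(k)}\Big\|_s=\prod_{k=1}^N\|A^{(k)}\|_s\qquad(1\le s<\infty).
\end{equation}

\section{The construction}\label{sec:constr}

In this section we assume Lemma~\ref{lem:key}. The first lemma is the step of Section~\ref{sec:norm} in general form.

\begin{lemma}[One correction]\label{lem:one}
Let $f_1,\dots,f_s,\varphi_1,\dots,\varphi_s,A,B\in\mathcal P$, let $J\subset\mathbb Z$ be finite, and let $\varepsilon>0$. There are $u\in\mathcal P_+$ and $\psi\in\mathcal P$, with no exponent in $J$, such that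
\begin{enumerate}
\item[(i)] $\|u\|_p\le\|A\|_p$ and $\|\psi\|_q\le\|B\|_q$;
\item[(ii)] $\|u\psi-AB\|_*\le\varepsilon$ and $\|f_i\psi\|_*\le\varepsilon$ for all $i$;
\item[(iii)] $u\varphi_l\in\mathcal P_+$ for all $l$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $W=1+\|AB\|_1+\sum_i\|f_iB\|_1$ and take $F,\Phi$ from Lemma~\ref{lem:key} with $\varepsilon/W$ in place of $\varepsilon$. Choose $L$ larger than twice the absolute value of every exponent of $A$ and $B$, and put
\[
u=z^mA(z)F(z^L),\qquad\psi=z^{-m}B(z)\Phi(z^L).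
\]
The numbers $j+xL$ with $|j|<L/2$ and $x\in\mathbb Z$ are pairwise distinct, so \eqref{eq:mult} gives $\|u\|_p=\|A\|_p\|F\|_p$ and $\|\psi\|_q=\|B\|_q\|\Phi\|_q$, which is (i). Next,
\[
u\psi-AB=AB\cdot(F\Phi-1)(z^L),\qquad f_i\psi=z^{-m}\,f_iB\cdot\Phi(z^L),
\]
and by Lemma~\ref{lem:norm}(b) these have norm at most $\|AB\|_1\,\varepsilon/W$ and $\|f_iB\|_1\,\varepsilon/W$, for every $m$. This is (ii). Finally, for large $m$ the exponents of $u$ and of each $u\varphi_l$ are $\ge1$, those of $u$ are larger than $\max J$, and those of $\psi$ are smaller than $\min J$.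
\end{proof}

A polynomial of small $*$-norm is a sum of products $A_\kappa B_\kappa$ with $\sum c_\kappa$ small, where $c_\kappa=\|A_\kappa\|_p\|B_\kappa\|_q$, but we have no control on the number of terms. Correcting them one at a time changes $f_i$ by pieces of norm $c_\kappa^{1/p}$, and $\sum c_\kappa^{1/p}$ may be large. The set $J$ resolves this: if the pieces have disjoint sets of exponents, the $p$-th powers of their norms add.

\begin{lemma}[Correction of a matrix]\label{lem:matrix}
Let $f_i,\varphi_l,G_{il}\in\mathcal P$ for $1\le i,l\le s$, and let $\eta>0$. There are $u_i\in\mathcal P_+$ and $\psi_l\in\mathcal P$ with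
\[
\|u_i\|_p^p\le\sum_{l=1}^s(\|G_{il}\|_*+\eta),\qquad\|\psi_l\|_q^q\le\sum_{i=1}^s(\|G_{il}\|_*+\eta),
\]
\[
(f_i+u_i)(\varphi_l+\psi_l)=f_i\varphi_l+G_{il}+H_{il}+R_{il},\qquad H_{il}\in\mathcal P_+,\quad\|R_{il}\|_*\le\eta .
\]
\end{lemma}

\begin{proof}
Write each $G_{il}$ as a finite (possibly empty) sum of nonzero products $AB$ with $\sum\|A\|_p\|B\|_q\le\|G_{il}\|_*+\eta$. List all these products, over all pairs $(i,l)$, as $A_\kappa B_\kappa$, $\kappa=1,\dots,T$, where the $\kappa$-th product belongs to the pair $(i_\kappa,l_\kappa)$. If $T=0$, take $u_i=\psi_l=0$. Otherwise let $c_\kappa=\|A_\kappa\|_p\|B_\kappa\|_q$ and replace $(A_\kappa,B_\kappa)$ by $(tA_\kappa,t^{-1}B_\kappa)$ with $t>0$ such that $\|A_\kappa\|_p=c_\kappa^{1/p}$; then $\|B_\kappa\|_q=c_\kappa^{1/q}$.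

Put $f_i^{[0]}=f_i$, $\varphi_l^{[0]}=\varphi_l$. For $\kappa=1,\dots,T$ successively, apply Lemma~\ref{lem:one} to $f_i^{[\kappa-1]}$, $\varphi_l^{[\kappa-1]}$, $A_\kappa$, $B_\kappa$, with $\varepsilon=\eta/(2T)$ and $J$ the set of exponents of all pieces $u^{[\kappa']},\psi^{[\kappa']}$ with $\kappa'<\kappa$. Call the new pieces $u^{[\kappa]},\psi^{[\kappa]}$ and put
\[
f_i^{[\kappa]}=f_i^{[\kappa-1]}+\delta_{i,i_\kappa}u^{[\kappa]},\qquad
\varphi_l^{[\kappa]}=\varphi_l^{[\kappa-1]}+\delta_{l,l_\kappa}\psi^{[\kappa]} .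
\]
Let $u_i=f_i^{[T]}-f_i=\sum_{i_\kappa=i}u^{[\kappa]}$ and $\psi_l=\varphi_l^{[T]}-\varphi_l=\sum_{l_\kappa=l}\psi^{[\kappa]}$. The pieces have disjoint sets of exponents, so by (i)
\[
\|u_i\|_p^p=\sum_{i_\kappa=i}\|u^{[\kappa]}\|_p^p\le\sum_{i_\kappa=i}c_\kappa,\qquad
\|\psi_l\|_q^q=\sum_{l_\kappa=l}\|\psi^{[\kappa]}\|_q^q\le\sum_{l_\kappa=l}c_\kappa,
\]
which gives the two norm bounds. At step $\kappa$ the product with indices $(i,l)$ changes by
\[
\delta_{i,i_\kappa}\,u^{[\kappa]}\varphi_l^{[\kappa-1]}+\delta_{l,l_\kappa}\,f_i^{[\kappa-1]}\psi^{[\kappa]}+\delta_{i,i_\kappa}\delta_{l,l_\kappa}\,u^{[\kappa]}\psi^{[\kappa]} .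
\]
The first term lies in $\mathcal P_+$ by (iii). By (ii), the second has norm at most $\varepsilon$, and the third differs from $\delta_{i,i_\kappa}\delta_{l,l_\kappa}A_\kappa B_\kappa$ by a polynomial of norm at most $\varepsilon$. Sum over $\kappa$: the products $A_\kappa B_\kappa$ with $(i_\kappa,l_\kappa)=(i,l)$ add up to $G_{il}$, the first terms form $H_{il}$, and the rest $R_{il}$ has norm at most $2T\varepsilon=\eta$.
\end{proof}

We now iterate, each time taking for $G_{il}$ minus the previous error. For $\nu=\infty$ one new index is introduced at each stage.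

\begin{proposition}\label{prop:system}
Let $\nu\in\{2,3,\dots\}\cup\{\infty\}$ and $\theta>0$. The system \eqref{eq:system} has a solution $f_i\in\ell^p$, $\varphi_l\in\ell^q(\mathbb Z)$. If $\nu<\infty$ and analytic polynomials $g_1,\dots,g_\nu$ and $\varepsilon>0$ are given, then for all sufficiently small $\theta$ there is a solution with $\|f_i-g_i\|_p\le\varepsilon$ for all $i$.
\end{proposition}

\begin{proof}
Fix $\eta>0$ and let $\eta_j=4^{-j}\eta$. Put $s_0=0$. If $\nu<\infty$, put $s_j=\nu$ for $j\ge1$ and let the $g_i$ be the given polynomials (or $0$). If $\nu=\infty$, put $s_j=j$ and $g_i=0$ for all $i$. We construct analytic polynomials $f_i^{(j)}$ and polynomials $\varphi_l^{(j)}$, $1\le i,l\le s_j$, such that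
\begin{equation}\label{eq:stage}
f_i^{(j)}\varphi_l^{(j)}=\theta\delta_{il}+H^{(j)}_{il}+R^{(j)}_{il},\qquad H^{(j)}_{il}\in\mathcal P_+,\quad\|R^{(j)}_{il}\|_*\le\eta_j .
\end{equation}
For $j=0$ there is nothing to prove. Suppose that stage $j$ is done. Call the indices in $(s_j,s_{j+1}]$ new, and for them set $f_i^{(j)}=g_i$, $\varphi_l^{(j)}=0$. Every product $f_i^{(j)}\varphi_l^{(j)}$ with a new index is $0$: if $\nu<\infty$, new indices occur only for $j=0$, when all $\varphi_l^{(0)}$ vanish, and if $\nu=\infty$, both $f^{(j)}_{j+1}$ and $\varphi^{(j)}_{j+1}$ vanish. Apply Lemma~\ref{lem:matrix} with $s=s_{j+1}$, with $\eta_{j+1}$ in place of $\eta$, and with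
\[
G_{il}=-R^{(j)}_{il}\ \text{ if }i,l\le s_j,\qquad G_{il}=\theta\delta_{il}\ \text{ otherwise},
\]
and put $f_i^{(j+1)}=f_i^{(j)}+u_i$, $\varphi_l^{(j+1)}=\varphi_l^{(j)}+\psi_l$. In both cases $f_i^{(j)}\varphi_l^{(j)}+G_{il}\in\theta\delta_{il}+\mathcal P_+$, so \eqref{eq:stage} holds at stage $j+1$.

If $i\le s_j$, then $\|G_{il}\|_*\le\eta_j$ for $l\le s_j$ and $G_{il}=0$ for new $l$; the same holds with the roles of $i$ and $l$ exchanged. Hence for $i,l\le s_j$
\[
\|f_i^{(j+1)}-f_i^{(j)}\|_p\le(2s_{j+1}\eta_j)^{1/p},\qquad\|\varphi_l^{(j+1)}-\varphi_l^{(j)}\|_q\le(2s_{j+1}\eta_j)^{1/q}.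
\]
Since $s_{j+1}$ grows at most linearly and $p,q<\infty$, both bounds are summable in $j$. So $f_i^{(j)}\to f_i$ in $\ell^p$ and $\varphi_l^{(j)}\to\varphi_l$ in $\ell^q(\mathbb Z)$, and by \eqref{eq:holder} each coefficient of $f_i^{(j)}\varphi_l^{(j)}$ converges to that of $f_i\varphi_l$. For $m\le0$ we have $(H^{(j)}_{il})_m=0$, and $|(R^{(j)}_{il})_m|\le\eta_j\to0$ by Lemma~\ref{lem:norm}(a). Thus \eqref{eq:stage} yields \eqref{eq:system}.

If $\nu<\infty$, the step from $j=0$ has $\|u_i\|_p^p\le\theta+\nu\eta_1$, so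
\[
\|f_i-g_i\|_p\le(\theta+\nu\eta/4)^{1/p}+(2\nu\eta)^{1/p}\sum_{j\ge1}4^{-j/p},
\]
which is at most $\varepsilon$ when $\theta$ and $\eta$ are small enough.
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:dense}]
For $\nu=1$ take $M=\ell^p$. For $\nu\ge2$, Proposition~\ref{prop:system} and Lemma~\ref{lem:dual} give a subspace of index $\nu$. Hence $\ell^p\notin\mathcal I_1$ for $1<p<\infty$, $p\neq2$, while $\ell^1,\ell^2\in\mathcal I_1$. This proves Theorem~\ref{thm:main}. For $2\le\nu<\infty$, the same two statements show that every $\nu$-tuple of analytic polynomials is a limit of tuples that generate a subspace of index $\nu$. Tuples of analytic polynomials are dense in $(\ell^p)^\nu$, and Theorem~\ref{thm:dense} follows.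
\end{proof}

\section{The key lemma: averaging Fej\'er kernels over scales}\label{sec:key}

By Lemma~\ref{lem:norm}(a), the conditions of Lemma~\ref{lem:key} force $(F\Phi)_0$ to be close to $1$ and all coefficients of $\Phi$ to be small. The simplest such pair consists of two flat blocks. Let
\[
D_n=\sum_{x=1}^nz^x,\qquad K_n=\frac1nD_n(z)D_n(z^{-1})=\sum_{|i|<n}\Big(1-\frac{|i|}n\Big)z^i,\qquad h_n=K_n-1 ;
\]
$K_n$ is the Fej\'er kernel, and $\|K_n\|_*\le\frac1nn^{1/p}n^{1/q}=1$. The pair $F=n^{-1/p}D_n(z)$, $\Phi=n^{-1/q}D_n(z^{-1})$ has $\|F\|_p=\|\Phi\|_q=1$, and $\Phi$ is small by the next lemma. It uses that averaging over a short block hardly changes a long block.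

\begin{lemma}\label{lem:block}
For all $n\ge1$, \ $\|D_n(z^{-1})\|_*\le5\,n^{1/(2q)}$.
\end{lemma}

\begin{proof}
Let $m=\lceil\sqrt n\,\rceil$, so that $\sqrt n\le m\le\min(n,2\sqrt n)$, and let $T=\frac1m\big(\sum_{x=0}^{m-1}z^x\big)D_n(z^{-1})$. Then $\|T\|_*\le m^{1/p-1}n^{1/q}=(n/m)^{1/q}\le n^{1/(2q)}$. The coefficient of $z^{-j}$ in $T$ is $\frac1m\#\{0\le x<m:1\le j+x\le n\}\in[0,1]$. It equals $1$ for $1\le j\le n-m+1$ and $0$ for $j>n$ and for $j\le1-m$. So $D_n(z^{-1})-T$ has at most $2m$ nonzero coefficients, all of modulus at most $1$, and Lemma~\ref{lem:norm}(a) bounds its norm by $(2m)^{1/r}\le(4\sqrt n)^{1/q}\le4n^{1/(2q)}$.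
\end{proof}

The fourth condition fails for this pair: $F\Phi-1=h_n$ has coefficient $1-\frac1n$ at $z$. To lower the coefficients we spread the mass over $N$ scales. Fix $n$ and put
\[
L_k=(2n+1)^{k-1}\qquad(k=1,\dots,N).
\]
The sums $\sum_ki_kL_k$ with integer digits $|i_k|\le n$ are pairwise distinct. Indeed, if two digit vectors give the same sum and $K$ is the largest position where they differ, then $L_K\le|i_K-i_K'|L_K\le2n\sum_{k<K}L_k=L_K-1$, which is absurd. With blocks on the scales $L_k$, the product $F\Phi-1$ will be essentially $\frac1N\sum_kh_n(z^{L_k})$. Its coefficients are at most $\frac1N$, but the triangle inequality only bounds its norm by $2$. We need the sum $\sum_kh_n(z^{L_k})$ to have norm $o(N)$, and in fact its norm is bounded.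

The idea is to view the sum as the linear term in $\lambda$ of the product $\prod_k(1+\lambda h_n(z^{L_k}))$. The norm $\|\cdot\|_*$ is not submultiplicative (the constant coefficient $\sum_{|i|<n}(1-|i|/n)^2$ of $K_n^2$ is unbounded), but it is so for factors on separated scales, provided that the representations respect the scales. For $G$ with exponents in $[-n,n]$ let $\|G\|_{*,n}$ be the infimum defining $\|G\|_*$, restricted to representations in which all $A_k,B_k$ have exponents in $[-n,n]$. The proof of Lemma~\ref{lem:norm} shows that this is a norm on the polynomials with exponents in $[-n,n]$ and that $\|G\|_{*,n}\le\|G\|_r$.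

\begin{lemma}\label{lem:prod}
If $G_1,\dots,G_N$ have exponents in $[-n,n]$, then $\big\|\prod_{k=1}^NG_k(z^{L_k})\big\|_*\le\prod_{k=1}^N\|G_k\|_{*,n}$.
\end{lemma}

\begin{proof}
Let $G_k=\sum_jA_{k,j}B_{k,j}$ with exponents in $[-n,n]$. Expanding,
\[
\prod_kG_k(z^{L_k})=\sum_{j_1,\dots,j_N}\Big(\prod_kA_{k,j_k}(z^{L_k})\Big)\Big(\prod_kB_{k,j_k}(z^{L_k})\Big).
\]
By the uniqueness of digits, \eqref{eq:mult} applies to both brackets, so this representation has cost
\[
\sum_{j_1,\dots,j_N}\prod_k\|A_{k,j_k}\|_p\|B_{k,j_k}\|_q=\prod_k\sum_j\|A_{k,j}\|_p\|B_{k,j}\|_q .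
\]
Take the infimum over the representations.
\end{proof}

A product of $N$ factors of norm $1+o(1)$ has norm at most $2$, and a Cauchy estimate then bounds its linear term, provided that the admissible $\lambda$ surround the origin. This is the content of the main estimate, proved in Section~\ref{sec:disc}.

\begin{proposition}\label{prop:disc}
There are $\rho,C,\gamma>0$ depending only on $p$ such that $\|1+\lambda h_n\|_{*,n}\le1+Cn^{-\gamma}$ for all $n\ge1$ and all complex $\lambda$ with $|\lambda|\le\rho$.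
\end{proposition}

\begin{lemma}\label{lem:sum}
If $CNn^{-\gamma}\le\log2$, then $\big\|\sum_{k=1}^Nh_n(z^{L_k})\big\|_*\le2/\rho$.
\end{lemma}

\begin{proof}
Let $P_\lambda=\prod_{k=1}^N(1+\lambda h_n(z^{L_k}))=\sum_{j=0}^N\lambda^jQ_j$, where $Q_j\in\mathcal P$ and $Q_1=\sum_kh_n(z^{L_k})$. By Lemma~\ref{lem:prod} and Proposition~\ref{prop:disc}, $\|P_\lambda\|_*\le(1+Cn^{-\gamma})^N\le e^{CNn^{-\gamma}}\le2$ for $|\lambda|=\rho$. The mean of $\omega^{j-1}$ over the $(N+1)$-th roots of unity $\omega$ is $1$ for $j=1$ and $0$ for the other $j\in\{0,\dots,N\}$, so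
\[
\rho\,Q_1=\frac1{N+1}\sum_{\omega^{N+1}=1}\overline\omega\,P_{\rho\omega},
\]
and the right side has norm at most $2$.
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:key}]
Put
\[
F=(Nn)^{-1/p}\sum_{k=1}^ND_n(z^{L_k}),\qquad\Phi=(Nn)^{-1/q}\sum_{k=1}^ND_n(z^{-L_k}).
\]
The $Nn$ exponents $xL_k$, $1\le x\le n$, are distinct by the uniqueness of digits, so $\|F\|_p=\|\Phi\|_q=1$. By Lemmas~\ref{lem:norm}(b) and~\ref{lem:block},
\[
\|\Phi\|_*\le(Nn)^{-1/q}\cdot N\cdot5n^{1/(2q)}=5N^{1/p}n^{-1/(2q)},
\]
which tends to $0$ as $n\to\infty$ with $N$ fixed, because $q<\infty$; here $p>1$ is used. Separating equal and different scales,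
\[
F\Phi=\frac1N\sum_{k=1}^NK_n(z^{L_k})+O=1+\frac1N\sum_{k=1}^Nh_n(z^{L_k})+O,\qquad O=\frac1{Nn}\sum_{k\ne k'}\sum_{x,y=1}^nz^{xL_k-yL_{k'}} .
\]
The exponent $xL_k-yL_{k'}$ has digit $x>0$ at position $k$, digit $-y<0$ at position $k'$, and no other nonzero digit. So these exponents are pairwise distinct, there are at most $(Nn)^2$ of them, and
\[
\|O\|_*\le\|O\|_r\le(Nn)^{2/r-1},
\]
which tends to $0$ because $r>2$. Choose $N\ge4/(\rho\varepsilon)$, and then $n$ so large that $CNn^{-\gamma}\le\log2$, $\|\Phi\|_*\le\varepsilon$ and $\|O\|_*\le\varepsilon/2$. By Lemma~\ref{lem:sum}, $\|F\Phi-1\|_*\le2/(\rho N)+\varepsilon/2\le\varepsilon$.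
\end{proof}

\section{A random factorization of $1+\lambda h_n$}\label{sec:disc}

Since $1+\lambda h_n=(1-\lambda)\cdot1+\lambda K_n$, the triangle inequality gives $\|1+\lambda h_n\|_{*,n}\le|1-\lambda|+|\lambda|$, which equals $1$ for $\lambda\in[0,1]$ and exceeds $1$ for every other $\lambda$. For $p=2$ this bound cannot be improved in the limit. On the circle $K_n\ge0$ has mean $1$, and $K_n(e^{it})\le\pi^2/(nt^2)$ for $0<|t|\le\pi$, so the mass of $K_n$ concentrates on any given short arc around $1$, where the constant $1$ has little mass. Hence $\|(1-\lambda)+\lambda K_n\|_{L^1}\to|1-\lambda|+|\lambda|$, and \eqref{eq:L1} shows that Proposition~\ref{prop:disc} fails for $p=2$. For $p\ne2$ we need a cheaper representation.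

The constant coefficient of $1+\lambda h_n$ is $1$. If $1+\lambda h_n\approx AB$ with $\|A\|_p\|B\|_q\approx1$, then we are near equality in H\"older's inequality $|\sum A_xB_{-x}|\le\|A\|_p\|B\|_q$. Equality holds for $B_{-x}=|A_x|^{p-2}\overline{A_x}$, so we take $B$ of this form. The other coefficients of $AB$ are correlation sums $\sum_{x-y=i}A_xB_{-y}$ with $n-|i|$ terms, and they should be proportional to $n-|i|$. If the $A_x$ are independent copies of one random variable, this holds on average, and the fluctuations are small.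

\begin{lemma}\label{lem:random}
Let $\gamma=\frac12-\frac1{\min(r,4)}>0$ and $C=14\cdot8^p$. Let $Y$ be a complex random variable with finitely many values and $\frac12\le|Y|\le4$, and put
\[
V=|Y|^{p-2}\overline Y,\qquad\lambda_Y=\frac{\mathbb EY\cdot\mathbb EV}{\mathbb E|Y|^p}.
\]
Then $\|1+\lambda_Yh_n\|_{*,n}\le1+Cn^{-\gamma}$ for all $n\ge1$.
\end{lemma}

\begin{example}
For $Y\equiv1$ we get $\lambda_Y=1$, the factorization of $K_n$. For $p=2$ the formula would give $V=\overline Y$ and $\lambda_Y=|\mathbb EY|^2/\mathbb E|Y|^2\in[0,1]$, so nothing is gained. For $p\ne2$ the map $Y\mapsto V$ weights large and small values differently, and the two means can have opposite signs. Let $p=\frac32$ and let $Y$ equal $4$ with probability $\frac14$ and $-1$ with probability $\frac34$. Then $V$ equals $2$ and $-1$ respectively, and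
\[
\mathbb EY=\tfrac14,\qquad\mathbb EV=-\tfrac14,\qquad\mathbb E|Y|^{3/2}=\tfrac{11}4,\qquad\lambda_Y=-\tfrac1{44}.
\]
So $\|1-\frac1{44}h_n\|_{*,n}\le1+o(1)$, whereas the triangle inequality gives $1+\frac1{22}$.
\end{example}

\begin{proof}[Proof of Lemma~\ref{lem:random}]
Let $\tau=\mathbb E|Y|^p$ and $\beta=\mathbb EY\cdot\mathbb EV$. Note that $YV=|Y|^p$ and $|V|^q=|Y|^{(p-1)q}=|Y|^p$. Let $Y_0,\dots,Y_{n-1}$ be independent copies of $Y$, let $V_x=|Y_x|^{p-2}\overline{Y_x}$, and put
\[
A=\sum_{x=0}^{n-1}Y_xz^x,\qquad B=\frac1n\sum_{x=0}^{n-1}V_xz^{-x},\qquad\tau_n=\frac1n\sum_{x=0}^{n-1}|Y_x|^p .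
\]
Then $\|A\|_p\|B\|_q=\frac1n(n\tau_n)^{1/p}(n\tau_n)^{1/q}=\tau_n$, and $(AB)_0=\frac1n\sum Y_xV_x=\tau_n$. For $0<|i|<n$ the coefficient $c_i=(AB)_i=\frac1n\sum_{x-y=i}Y_xV_y$ has $n-|i|$ terms, each with $x\ne y$, so $\mathbb Ec_i=(1-\frac{|i|}n)\beta$ by independence. With $\Delta=\sum_{0<|i|<n}(c_i-\mathbb Ec_i)z^i$ we get $AB=\tau_n+\beta h_n+\Delta$, that is, $\tau+\beta h_n=AB+(\tau-\tau_n)-\Delta$. Therefore
\begin{equation}\label{eq:random}
\|\tau+\beta h_n\|_{*,n}\le\tau_n+|\tau_n-\tau|+\|\Delta\|_r .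
\end{equation}
The left side is deterministic, so we may bound it by the expectation of the right side. Let $b=2\cdot4^p$. We have $\mathbb E\tau_n=\tau$, and $\mathbb E|\tau_n-\tau|\le(\operatorname{Var}\tau_n)^{1/2}\le4^pn^{-1/2}\le bn^{-\gamma}$.

It remains to estimate $\|\Delta\|_r$. There are about $2n$ coefficients of typical size $n^{-1/2}$, so the $\ell^2$ norm of $\Delta$ need not be small. We gain because $r>2$, and to use this we need a moment of order larger than $2$. Fix $i$ and let $d=|i|$. Then $n(c_i-\mathbb Ec_i)=\sum_{a=0}^{n-1-d}X_a$, where $X_a=Y_xV_y-\beta$ with $\{x,y\}=\{a,a+d\}$ and $x-y=i$. Each $X_a$ has mean $0$, and $|X_a|\le b$ because $|Y_xV_y|\le4\cdot4^{p-1}$ and $|\beta|\le4^p$. Two different pairs $\{a,a+d\}$ and $\{a',a'+d\}$ meet only if $a'=a\pm d$, and then $\lfloor a/d\rfloor$ and $\lfloor a'/d\rfloor$ have different parity. So if we split the indices $a$ by the parity of $\lfloor a/d\rfloor$, the sum becomes $\Sigma_0+\Sigma_1$, where each $\Sigma_e$ is a sum of at most $n$ independent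 terms. In
\[
\mathbb E|\Sigma_e|^4=\sum_{a_1,a_2,a_3,a_4}\mathbb E\big(X_{a_1}X_{a_2}\overline{X_{a_3}}\,\overline{X_{a_4}}\big)
\]
a term vanishes if some index occurs exactly once. The other quadruples split into two pairs of equal indices, in one of three patterns, so there are at most $3n^2$ of them and $\mathbb E|\Sigma_e|^4\le3n^2b^4$. Since $|\Sigma_0+\Sigma_1|^4\le8(|\Sigma_0|^4+|\Sigma_1|^4)$,
\[
\mathbb E|c_i-\mathbb Ec_i|^4\le48\,b^4n^{-2}\le(3b)^4n^{-2}.
\]
Let $s=\min(r,4)\in(2,4]$. By Jensen's inequality $\mathbb E|c_i-\mathbb Ec_i|^s\le(3b)^sn^{-s/2}$, and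
\[
\mathbb E\|\Delta\|_r\le\mathbb E\|\Delta\|_s\le\big(\mathbb E\|\Delta\|_s^s\big)^{1/s}\le(2n)^{1/s}\,3b\,n^{-1/2}\le6b\,n^{-\gamma}.
\]
Taking expectations in \eqref{eq:random} gives $\|\tau+\beta h_n\|_{*,n}\le\tau+7bn^{-\gamma}$. Divide by $\tau\ge2^{-p}$.
\end{proof}

To surround the origin we start from a variable $Y^0$ with $\mathbb EY^0=0$ but $\mathbb EV\neq0$, and move its mean to a small complex number $u$. Then $\lambda_Y$ is approximately a nonzero multiple of $u$, and it points in every direction as $u$ turns around $0$. Convexity fills in the disc.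

\begin{proof}[Proof of Proposition~\ref{prop:disc}]
Let $Y^0$ equal $2$ with probability $\frac13$ and $-1$ with probability $\frac23$, so $\mathbb EY^0=0$. For $|u|\le\frac14$ let $Y=Y^0+u$. Then $\frac34\le|Y|\le\frac94$, $\mathbb EY=u$, and $\lambda_Y=u\,g(u)$ with
\[
g(u)=\frac{|2+u|^{p-2}(2+\overline u)+2\,|u-1|^{p-2}(\overline u-1)}{|2+u|^p+2\,|u-1|^p},\qquad g(0)=\frac{2^{p-1}-2}{2^p+2}.
\]
The function $g$ is continuous, and $g(0)\ne0$ precisely because $p\ne2$. Fix $t\in(0,\frac14]$ with $|g(u)-g(0)|\le\frac12|g(0)|$ for $|u|\le t$, and let $\rho=\frac12t|g(0)|$.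

With $C,\gamma$ from Lemma~\ref{lem:random}, the set $\Omega_n=\{\lambda\in\mathbb C:\|1+\lambda h_n\|_{*,n}\le1+Cn^{-\gamma}\}$ is convex and closed, since $\|\cdot\|_{*,n}$ is a norm, and it contains $u\,g(u)$ for $|u|\le\frac14$. Suppose that $|\lambda_0|\le\rho$ and $\lambda_0\notin\Omega_n$. A point outside a closed convex set in the plane is strictly separated from it by a line, so there is a real $\alpha$ with
\[
\operatorname{Re}(e^{-i\alpha}\lambda)<\operatorname{Re}(e^{-i\alpha}\lambda_0)\le\rho\qquad(\lambda\in\Omega_n).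
\]
Choose $u$ with $|u|=t$ and $e^{-i\alpha}u\,g(0)=t|g(0)|$. Then
\[
\operatorname{Re}\big(e^{-i\alpha}u\,g(u)\big)\ge t|g(0)|-t|g(u)-g(0)|\ge\rho,
\]
a contradiction. Hence $\Omega_n$ contains the disc $|\lambda|\le\rho$ for every $n$.
\end{proof}

This completes the proof of Lemma~\ref{lem:key}, and with it the proofs of Theorems~\ref{thm:main} and~\ref{thm:dense}.

\begin{thebibliography}{1}

\bibitem{source}
\emph{Shift invariant subspaces with arbitrary indices in $\ell^p$ spaces},
\texttt{https://www.i2m.univ-amu.fr/perso/alexandre.boritchev/T28.pdf}.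

\end{thebibliography}
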